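\title{Minimal isometric actions of polycyclic groups on Hilbert spaces}


\begin{abstract}
An isometric action of a group on a real Hilbert space is minimal if every orbit is dense. We show that a virtually polycyclic group has no minimal isometric action on an infinite-dimensional Hilbert space. The main step is that, for a countable group $G$ with a nilpotent normal subgroup $N$ and abelian quotient $G/N$, the subgroup $N$ acts by translations in every minimal action of $G$. The proof uses a function on the dual of the center of $N$ that measures, character by character, the distance to a fixed point that need not exist. We also characterize the minimal actions of virtually polycyclic groups and prove sharp bounds for the dimension in terms of the Hirsch length.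
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal H$ be a real Hilbert space. An \emph{isometric action} of a group $G$ on $\mathcal H$ is a homomorphism from $G$ to the group of isometries of $\mathcal H$. By the Mazur--Ulam theorem these isometries are affine, so the action has the form
\[
gx=\pi(g)x+b(g),
\]
where the \emph{linear part} $\pi$ is an orthogonal representation of $G$ and $b(g)=g0$ is a $1$-cocycle: $b(gh)=b(g)+\pi(g)b(h)$. An element $g$ \emph{acts by a translation} if $\pi(g)=1$. The action is \emph{minimal} if every orbit is dense in $\mathcal H$; it is enough that one orbit be dense (Lemma~\ref{lem:basic}). Minimality is the extreme opposite of having a fixed point, and one may ask how large a space a given group can fill in this way.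

\begin{example}\label{ex:translations}
A homomorphism $b\colon G\to(\mathcal H,+)$ with dense image defines a minimal action by translations. For instance, let $1,\theta_1,\dots,\theta_n$ be linearly independent over $\mathbb Q$ (say $\theta_i=t^i$ with $t$ transcendental). Kronecker's approximation theorem states that $\mathbb Z^n+\mathbb Z(\theta_1,\dots,\theta_n)$ is then dense in $\mathbb R^n$, so $\mathbb Z^{n+1}$ acts minimally on $\mathbb R^n$.
\end{example}

\begin{example}\label{ex:wreath}
The wreath product $\mathbb Z^2\wr\mathbb Z=(\bigoplus_{\mathbb Z}\mathbb Z^2)\rtimes\mathbb Z$ acts minimally on $\ell^2_{\mathbb R}(\mathbb Z)$. Fix an irrational $\theta$. Let a finitely supported family $(m_k,n_k)_{k\in\mathbb Z}$ act as the translation by $\sum_k(m_k+\theta n_k)\delta_k$, and let the generator of $\mathbb Z$ act as the shift $\delta_k\mapsto\delta_{k+1}$. The shift conjugates the translation attached to a family into the translation attached to the shifted family, so this is an action of the semidirect product. The orbit of $0$ consists of the finitely supported sequences with entries in $\mathbb Z+\theta\mathbb Z$,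 and it is dense.
\end{example}

Thus a finitely generated metabelian group can act minimally in infinite dimension. In the other direction, it is known that every minimal isometric action of a finitely generated nilpotent group on a Hilbert space is an action by translations on a finite-dimensional Euclidean space. Between finitely generated nilpotent groups and finitely generated solvable groups lie the polycyclic groups: $G$ is \emph{polycyclic} if it has a subnormal series $1=G_0\trianglelefteq G_1\trianglelefteq\dots\trianglelefteq G_n=G$ with cyclic quotients $G_{i+1}/G_i$, and \emph{virtually polycyclic} if it has a polycyclic subgroup of finite index. The following question is posed in \cite{AIA}.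

\medskip
\noindent\emph{Can a polycyclic group act minimally and isometrically on an infinite-dimensional Hilbert space?}
\medskip

In Example~\ref{ex:wreath} the infinite dimension is filled by infinitely many independent translations. All subgroups of a polycyclic group are finitely generated, so the elements that act by translations move the origin within a finite-dimensional subspace, and one guesses that the answer is no. The gap in this guess is the linear part. Already $\mathbb Z$ has orbits that span an infinite-dimensional space (the orbit of $\delta_0$ under the shift), and polycyclic groups, unlike nilpotent ones, do act minimally with nontrivial linear part: the maps $x\mapsto\pm x+m+\theta n$ define a minimal action of $\mathbb Z^2\rtimes\{\pm1\}$ on $\mathbb R$. One has to show that rotations cannot fill infinitely many dimensions in place of translations. This is so. For an abelian group $B$ write $\operatorname{rk}B=\dim_{\mathbb Q}(B\otimes\mathbb Q)$, the largest number of $\mathbb Z$-linearly independent elements, and for a group $N$ write $N^{ab}=N/[N,N]$.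

\begin{theorem}\label{thm:poly}
A virtually polycyclic group has no minimal isometric action on an infinite-dimensional real Hilbert space. More generally, this holds for every countable group that has a subgroup $G_1$ of finite index and a nilpotent subgroup $N\trianglelefteq G_1$ with $G_1/N$ abelian and $\operatorname{rk}N^{ab}<\infty$, $\operatorname{rk}(G_1/N)<\infty$.
\end{theorem}

Neither rank condition can be dropped. In Example~\ref{ex:wreath}, with $N=\bigoplus_{\mathbb Z}\mathbb Z^2$, only the first one fails. For the second, send the basis of $\bigoplus_{\mathbb N}\mathbb Z$ to a dense sequence in $\ell^2$; this gives a minimal action by translations, and with $N=1$ only the second condition fails.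

Theorem~\ref{thm:poly} rests on a structural result that needs no finiteness of ranks.

\begin{theorem}\label{thm:nilab}
Let $G$ be a countable group with a nilpotent normal subgroup $N$ such that $G/N$ is abelian. In every minimal isometric action of $G$ on a real Hilbert space $\mathcal H$ we have $\pi(N)=1$, that is, $N$ acts by translations. Moreover
\[
\dim\mathcal H\le\operatorname{rk}(N^{ab})+\operatorname{rk}(G/N)
\]
whenever the right side is finite.
\end{theorem}

The case $N=G$ contains the fact on finitely generated nilpotent groups quoted above; that fact is not used in the proofs.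

Once the dimension is finite, the minimal actions can be described completely. The \emph{Hirsch length} $h(G)$ of a polycyclic group is the number of infinite cyclic quotients in a series as above; it does not depend on the series and does not change on passing to a subgroup of finite index, so it is defined for virtually polycyclic groups as well. A \emph{torus} is a compact connected abelian Lie group, possibly trivial, and $\mathcal H^{\pi(S)}$ denotes the space of vectors fixed by $\pi(S)$.

\begin{theorem}\label{thm:class}
Let $G$ be a virtually polycyclic group acting isometrically on a real Hilbert space $\mathcal H\ne0$, and let $n=\dim\mathcal H$.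
\begin{enumerate}
\item[(1)] If the action is minimal, then $n<\infty$ and there is a subgroup $G_2\le G$ of finite index such that $\pi(G_2)$ is dense in a torus of the orthogonal group $O(\mathcal H)$.
\item[(2)] Suppose that $n<\infty$ and that $G_2\le G$ is a subgroup of finite index with $\pi(G_2)$ dense in a torus. Let $V_0=\mathcal H^{\pi(G_2)}$ and $V_1=V_0^\perp$, let $b=b_0+b_1$ be the corresponding components of the cocycle, and let $L=\{g\in G_2:\pi(g)=1,\ b_0(g)=0\}$. The action is minimal if and only if $b_0(G_2)$ is dense in $V_0$ and $b_1(L)$ is dense in $V_1$.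
\item[(3)] If the action is minimal, then $n\le h(G)-1$. If moreover $\pi(G)$ is infinite, then $n\le h(G)-3$. The first bound is attained for every $n\ge1$, the second for every $n\ge2$.
\end{enumerate}
\end{theorem}

For $n=1$ the second bound has no content, since $\pi(G)\subset\{\pm1\}$ is then finite. Part (2) says that rotations contribute nothing to density: on the subspace $V_1$ where $G_2$ rotates, the elements that act as pure translations along $V_1$ must already have a dense orbit.

One principle runs through the proofs. For a minimal action every continuous invariant function is constant, and a displacement function such as $x\mapsto\|qx-x\|$ cannot be constant unless $q$ is a translation, because it grows when $x$ tends to infinity along a line. This settles abelian groups at once (Section~\ref{sec:basic}). For other groups the displacement is not invariant, and the work consists in finding a variant of it that does not see commutators. Section~\ref{sec:model} finds this variant in a discrete model, Section~\ref{sec:spectral} constructs it in general, and Sections~\ref{sec:nilab}--\ref{sec:hirsch} prove the three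 theorems.

\section{First properties of minimal actions}\label{sec:basic}

We use throughout the identities $gx-gy=\pi(g)(x-y)$ and $g(x+v)=gx+\pi(g)v$. If $V\subset\mathcal H$ is a closed $\pi(G)$-invariant subspace, then so is $V^\perp$, the orthogonal projection $p_V$ commutes with $\pi(G)$, and $p_V(gx)=\pi(g)p_Vx+p_Vb(g)$. Hence $x\mapsto\pi(g)x+p_Vb(g)$ is an isometric action of $G$ on $V$, the \emph{projected action}, and $p_V$ is equivariant.

\begin{lemma}\label{lem:basic}
Let $G$ act isometrically on $\mathcal H$.
\begin{enumerate}
\item[(a)] If one orbit is dense, the action is minimal.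
\end{enumerate}
Suppose now that the action is minimal.
\begin{enumerate}
\item[(b)] Every continuous $G$-invariant function on $\mathcal H$ is constant. If $G$ fixes a point, then $\mathcal H=0$.
\item[(c)] The projected action on a closed $\pi(G)$-invariant subspace is minimal.
\item[(d)] Every subgroup $G_1$ of finite index acts minimally.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Gx_0$ be dense and $x\in\mathcal H$. Choose $g_n$ with $g_nx_0\to x$. Then $\|g_n^{-1}x-x_0\|=\|x-g_nx_0\|\to0$, so the closed invariant set $\overline{Gx}$ contains $x_0$, hence $\overline{Gx_0}=\mathcal H$.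

(b) An invariant function is constant on a dense orbit. A fixed point is an orbit, and a single point is dense only in $\mathcal H=0$.

(c) The projection $p_V$ is equivariant, continuous and onto, so it maps a dense orbit onto a dense orbit.

(d) Write $G=g_1G_1\cup\dots\cup g_kG_1$ and $X=\overline{G_10}$. Then $\mathcal H=\overline{G0}=\bigcup_ig_iX$. A finite union of closed sets with empty interior has empty interior, because a finite intersection of dense open sets is dense. So some $g_iX$, and hence $X$, has an interior point. Since $G_10$ is dense in $X$, some point of $G_10$ is interior to $X$: there is $r>0$ such that the ball of radius $r$ about this point lies in $X$. The group $G_1$ acts by isometries, preserves $X$ and is transitive on $G_10$, so $B(y,r)\subset X$ for all $y\in G_10$. For $z\in X$ choose $y\in G_10$ with $\|z-y\|<r/2$; then $B(z,r/2)\subset B(y,r)\subset X$. Thus $X$ is open, closed and nonempty in the connected space $\mathcal H$, so $X=\mathcal H$, and (a) applies.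
\end{proof}

The next proof is the prototype of all later arguments.

\begin{lemma}\label{lem:abelian}
A minimal action of an abelian group $G$ is an action by translations.
\end{lemma}

\begin{proof}
Fix $q\in G$. The function $x\mapsto\|qx-x\|$ is continuous, and it is invariant because $\|qgx-gx\|=\|gqx-gx\|=\|qx-x\|$. So it is constant. At the points $sv$, $s\in\mathbb R$, its value is $\|s(\pi(q)-1)v+b(q)\|$, which is bounded in $s$ only if $(\pi(q)-1)v=0$. Hence $\pi(q)=1$.
\end{proof}

A normal subgroup that acts by translations can be split off.

\begin{lemma}\label{lem:normal}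
Let $G$ act isometrically on $\mathcal H$ and let $K\trianglelefteq G$ satisfy $\pi(K)=1$. Then $b|_K$ is a homomorphism to $(\mathcal H,+)$ and
\[
b(gkg^{-1})=\pi(g)b(k)\qquad(g\in G,\ k\in K).
\]
The closed linear span $W$ of $b(K)$ is $\pi(G)$-invariant, and the projected action on $W^\perp$ factors through $G/K$.
\end{lemma}

\begin{proof}
The cocycle relation gives $b(kk')=b(k)+b(k')$. Further $gkg^{-1}x=g(g^{-1}x+b(k))=x+\pi(g)b(k)$. So $\pi(g)$ maps $b(K)$ onto itself and preserves $W$. On $W^\perp$ an element $k\in K$ has linear part $1$ and translation part $p_{W^\perp}b(k)=0$.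
\end{proof}

\begin{lemma}\label{lem:rank}
Let $\varphi\colon B\to\mathcal H$ be a homomorphism from an abelian group of finite rank $r$.
\begin{enumerate}
\item[(a)] The linear span of $\varphi(B)$ has dimension at most $r$. If $\varphi(B)$ is dense, then $\dim\mathcal H\le r$.
\item[(b)] If $B$ is finitely generated, $\mathcal H\neq0$ and $\varphi(B)$ is dense, then $\dim\mathcal H\le r-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\varphi(\beta_1),\dots,\varphi(\beta_k)$ are linearly independent over $\mathbb R$, then $\beta_1,\dots,\beta_k$ are independent over $\mathbb Z$, so $k\le r$. A finite-dimensional subspace is closed, so it equals $\mathcal H$ if it contains a dense set.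

(b) The group $\varphi(B)$ is finitely generated and torsion-free, hence free of some rank $r'\le r$, and a $\mathbb Z$-basis of it spans $\mathcal H$. If $\dim\mathcal H=r'$, this basis is a basis of $\mathcal H$ and $\varphi(B)$ is a lattice, which is discrete and not dense in $\mathcal H\ne0$. So $\dim\mathcal H<r'$.
\end{proof}

\section{Abelian normal subgroups: a discrete model}\label{sec:model}

Theorem~\ref{thm:nilab} will follow by induction from the next statement, applied to the center of $N$.

\begin{proposition}\label{prop:key}
Let $G$ be a countable group and $A$ an abelian normal subgroup of $G$ that commutes elementwise with $[G,G]$. In every minimal isometric action of $G$ we have $\pi(A)=1$.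
\end{proposition}

We first remove the part of the space on which there is nothing to prove. If $\pi(A)$ fixes $v$, then $\pi(a)\pi(g)v=\pi(g)\pi(g^{-1}ag)v=\pi(g)v$, so $\mathcal H^{\pi(A)}$ and its orthogonal complement are $\pi(G)$-invariant. By Lemma~\ref{lem:basic}(c) we may replace $\mathcal H$ by this complement. It remains to prove:
\begin{equation}\label{eq:reduced}
\text{if $G$ acts minimally on $\mathcal H$ and $\mathcal H^{\pi(A)}=0$, then $\mathcal H=0$.}
\end{equation}

Suppose first that $A$ fixes a point $c$. The difference of two fixed points lies in $\mathcal H^{\pi(A)}=0$, so $c$ is unique. Since $A$ is normal, $gc$ is also fixed by $A$, so $G$ fixes $c$ and $\mathcal H=0$. The difficulty is that in infinite dimension $A$ need not fix a point.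

\begin{example}\label{ex:nofixed}
Let the generator $a$ of $A=\mathbb Z$ act on $\ell^2_{\mathbb C}(\mathbb N)$, viewed as a real Hilbert space, by $(ax)_k=1+e^{i/k}(x_k-1)$. This is an isometry, since $|b(a)_k|=|1-e^{i/k}|\le1/k$ is square summable. The linear part fixes no nonzero vector. In each coordinate $a$ is a rotation about the point $1$, but $(1,1,\dots)$ is not in $\ell^2$, so $a$ has no fixed point.
\end{example}

In this example the fixed point exists coordinate by coordinate, and so does the distance to it. This suggests the following model. Let $\mathcal H=\bigoplus_{j\in J}\mathcal H_j$ be an orthogonal sum of nonzero closed subspaces, $J\neq\emptyset$ countable, such that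
\begin{enumerate}
\item[(i)] each $\mathcal H_j$ is $\pi(A)$-invariant, and the projected action of $A$ on $\mathcal H_j$ has exactly one fixed point $c_j$;
\item[(ii)] $\pi(g)\mathcal H_j=\mathcal H_{gj}$ for an action of $G$ on $J$ by permutations that commute with each other.
\end{enumerate}
This is the situation of \eqref{eq:reduced} when the complexification of $\mathcal H$ is spanned by eigenvectors of $\pi(A)$. Then $J$ is the set of pairs $\{\chi,\bar\chi\}$ of characters of $A$ that occur, and $\mathcal H_j$ is the set of real vectors in the sum of the two eigenspaces. If $\chi(a)\ne1$, then $\pi(a)-1$ is invertible on $\mathcal H_j$, so $a$ has a unique fixed point there, and $A$ fixes it because $A$ commutes with $a$. The group $G$ permutes the characters by conjugation, and $[G,G]$ fixes each of them.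

We show that an action as in the model is not minimal. Write $x_j$ for the components of $x$ and put
\[
\Phi_j(x)=\|x_j-c_j\|.
\]
The family $\Phi(x)=(\Phi_j(x))_j$ need not be square summable, but differences are: $|\Phi_j(x)-\Phi_j(y)|\le\|x_j-y_j\|$, so $\|\Phi(x)-\Phi(y)\|_2\le\|x-y\|$. An element $g$ induces isometries $g_j\colon\mathcal H_j\to\mathcal H_{gj}$, $u\mapsto\pi(g)u+b(g)_{gj}$, with $(gx)_{gj}=g_j(x_j)$. From $ga=(gag^{-1})g$ we get $g_ja_j=(gag^{-1})_{gj}\,g_j$, so $g_jc_j$ is fixed by $gAg^{-1}=A$ and equals $c_{gj}$. Therefore
\[
\Phi_{gj}(gx)=\Phi_j(x):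
\]
on the level of $\Phi$, the group $G$ acts through the commutative group of permutations of $J$, and we can imitate Lemma~\ref{lem:abelian}. Fix $q\in G$ and let
\[
C(x)^2=\|\Phi(qx)-\Phi(x)\|_2^2=\sum_j|\Phi_{q^{-1}j}(x)-\Phi_j(x)|^2 .
\]
Then $C(x)\le\|qx-x\|$ and $|C(x)-C(y)|\le2\|x-y\|$. Since $g^{-1}q^{-1}j=q^{-1}g^{-1}j$, replacing $x$ by $gx$ only permutes the terms of the sum, so $C$ is invariant. Assume that the action is minimal; then $C$ is constant. If $q^{-1}j\ne j$ for some $j$, take $0\ne v\in\mathcal H_j$: the $j$-th term of $C(sv)^2$ is $\bigl|\,\|c_{q^{-1}j}\|-\|sv-c_j\|\,\bigr|^2$, which is unbounded in $s$. So every $q\in G$ fixes every $j$. Then $\mathcal H_j$ is $\pi(G)$-invariant and the projected action on it is minimal and fixes $c_j$, which contradicts $\mathcal H_j\ne0$.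

The commutativity in (ii), and with it the hypothesis on $[G,G]$ in Proposition~\ref{prop:key}, cannot simply be omitted.

\begin{example}\label{ex:signed}
Let $G$ be the countable group of linear maps of $\mathbb R^{\mathbb Q}$ generated by permutations of finitely many coordinates and sign changes of single coordinates. The sign changes generate an abelian normal subgroup $A$. Let $c\in\mathbb R^{\mathbb Q}$ be the vector $c_r=r$. As $gc-c$ has finite support, $x\mapsto g(x+c)-c$ is an isometric action on $\ell^2_{\mathbb R}(\mathbb Q)$, with $\pi(A)\ne1$. It is minimal. Indeed, let $v$ be supported in a finite set $F$ and let $m\ge1$. For each $r\in F$ choose rationals $r_1,\dots,r_m\notin F$, all distinct (also for different $r$), with $|r_i-r-(1-\frac{i-1}m)v_r|<\frac1m$, and put $r_0=r_{m+1}=r$. Let $g$ permute coordinates by $(gy)_{r_i}=y_{r_{i+1}}$ for $0\le i\le m$ and fix all others. Then $(gc-c)_r=r_1-r$ is within $\frac1m$ of $v_r$, and $|(gc-c)_{r_i}|=|r_{i+1}-r_i|\le(|v_r|+2)/m$ for $1\le i\le m$. Hence $\|gc-c-v\|^2\le\sum_{r\in F}\bigl(m^{-2}+(|v_r|+2)^2/m\bigr)\to0$, and the orbit of $0$ is dense.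
\end{example}

\section{Proof of the key proposition}\label{sec:spectral}

In general $\pi(A)$ has no eigenvectors, the index set $J$ becomes the dual group of $A$ with a measure, and the points $c_j$ are not available. Two observations save the argument. The model used vectors only through the norms of their components, and these norms have a measure-theoretic counterpart that needs no decomposition of $\mathcal H$. And $\Phi_j(x)$ can be computed without $c_j$: in $\mathcal H_j$ we have $ax-x=(\pi(a)-1)(x-c_j)$, so $\|ax-x\|=|\chi(a)-1|\,\|x-c_j\|$.

Throughout this section $G$ and $A$ are as in Proposition~\ref{prop:key}, $G$ acts minimally on $\mathcal H$, and $\mathcal H^{\pi(A)}=0$. We assume $\mathcal H\neq0$ and derive a contradiction, which proves \eqref{eq:reduced}. Since $G$ is countable and has a dense orbit, $\mathcal H$ is separable.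

\subsection*{The spectral measure}
Let $\mathcal H_{\mathbb C}=\mathcal H\oplus i\mathcal H$ be the complexification, on which $\pi$ extends to a unitary representation. Let $\hat A$ be the group of characters $\chi\colon A\to S^1$ with the topology of pointwise convergence; it is compact and metrizable because $A$ is countable. The spectral theorem provides a unique projection-valued measure $E\mapsto P_E$ on the Borel sets of $\hat A$ with $\pi(a)=\int\chi(a)\,dP(\chi)$ for $a\in A$. For $v,w\in\mathcal H_{\mathbb C}$ let $\mu_{v,w}(E)=\langle P_Ev,w\rangle$, a complex measure, and $\mu_v=\mu_{v,v}$, so that $\mu_v(E)=\|P_Ev\|^2$. For a bounded Borel function $m$, the operator $m(P)=\int m\,dP$ satisfies $\|P_E\,m(P)v\|^2=\int_E|m|^2\,d\mu_v$. For $a\in A$ put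
\[
m_a(\chi)=|\chi(a)-1| .
\]
If $v=P_{\{1\}}v$, then $\mu_v$ is concentrated at the trivial character, so $\|(\pi(a)-1)v\|^2=\int m_a^2\,d\mu_v=0$. The real and imaginary parts of $v$ then lie in $\mathcal H^{\pi(A)}=0$. Hence $P_{\{1\}}=0$.

Since $A$ is normal, $G$ acts on $\hat A$ by homeomorphisms, $(g\chi)(a)=\chi(g^{-1}ag)$. The projection-valued measure $Q_E=\pi(g)^{-1}P_{gE}\pi(g)$ satisfies
\[
\int\chi(a)\,dQ(\chi)=\pi(g)^{-1}\Bigl(\int\psi(gag^{-1})\,dP(\psi)\Bigr)\pi(g)=\pi(a),
\]
so $Q=P$ by uniqueness, that is,
\begin{equation}\label{eq:cov}
\pi(g)P_E\,\pi(g)^{-1}=P_{gE}.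
\end{equation}

To compare the measures $\mu_v$ we need one measure that dominates them all. Let $(v_k)_{k\ge1}$ be dense in the unit ball of the real space $\mathcal H$ and $\mu=\sum_k2^{-k}\mu_{v_k}$. If $\mu(E)=0$, then $P_Ev_k=0$ for all $k$, so $P_E$ vanishes on $\mathcal H$ and on $\mathcal H_{\mathbb C}$. Thus $\mu(E)=0$ if and only if $P_E=0$. Consequently $\mu(\{1\})=0$, all $\mu_{v,w}$ are absolutely continuous with respect to $\mu$, and by \eqref{eq:cov} the action of $G$ preserves the $\mu$-null sets. From now on, functions on $\hat A$ are measurable and taken modulo null sets, and relations between them hold $\mu$-almost everywhere. The sets $\{m_a\ne0\}$, $a\in A$, are countably many and cover $\hat A\setminus\{1\}$, which gives a cancellation rule for real functions $f,f'$: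
\begin{equation}\label{eq:cancel}
\text{if $m_af\le m_af'$ for all $a\in A$, then $f\le f'$; the same holds with $=$ for $\le$.}
\end{equation}

\subsection*{The modulus of a vector}
For $v\in\mathcal H_{\mathbb C}$ define
\[
|v|=\Bigl(\frac{d\mu_v}{d\mu}\Bigr)^{1/2}\in L^2(\mu),\qquad \bigl\||v|\bigr\|_2=\|v\|.
\]
This replaces the family $(\|v_j\|)_j$ of the model. The permutations of $J$ are replaced by the operators
\[
\sigma(g)\varphi=\rho_g\cdot(\varphi\circ g^{-1}),\qquad \rho_g=\Bigl(\frac{d(g_*\mu)}{d\mu}\Bigr)^{1/2},
\]
defined on all real functions $\varphi$ on $\hat A$, square integrable or not. The map $\sigma(g)$ is linear, and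
\begin{equation}\label{eq:sigma}
\|\sigma(g)\varphi\|_2=\|\varphi\|_2\in[0,\infty],\qquad\sigma(g)(m\varphi)=(m\circ g^{-1})\,\sigma(g)\varphi ;
\end{equation}
the first equality holds because $\int\rho_g^2\,(\varphi^2\circ g^{-1})\,d\mu=\int\varphi^2\circ g^{-1}\,d(g_*\mu)=\int\varphi^2\,d\mu$. If $g$ commutes with $A$, it acts trivially on $\hat A$ and $\sigma(g)$ is the identity.

\begin{lemma}\label{lem:modulus}
Let $v,w\in\mathcal H_{\mathbb C}$, $a\in A$, $g\in G$, $s\in\mathbb C$.
\begin{enumerate}
\item[(M1)] $|sv|=|s|\,|v|$ and $|(\pi(a)-1)v|=m_a|v|$.
\item[(M2)] $\bigl||v|-|w|\bigr|\le|v-w|$.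
\item[(M3)] $|\pi(g)v|=\sigma(g)|v|$.
\item[(M4)] If $f|u|=f'|u|$ for all $u\in\mathcal H$, then $f=f'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(M1) For bounded Borel $m$ we have $\mu_{m(P)v}(E)=\int_E|m|^2\,d\mu_v$, so $|m(P)v|=|m|\,|v|$. Take $m=s$ and $m(\chi)=\chi(a)-1$.

(M2) Let $\eta=d\mu_{v,w}/d\mu$. Expanding $\langle P_E(sv+tw),sv+tw\rangle$ gives
\[
0\le|sv+tw|^2=|s|^2|v|^2+2\operatorname{Re}(s\bar t\eta)+|t|^2|w|^2 .
\]
Outside one null set this holds for all $s,t\in\mathbb Q+i\mathbb Q$, hence by continuity for all $s,t\in\mathbb C$. A nonnegative Hermitian form in two variables has nonnegative determinant, so $|\eta|\le|v|\,|w|$. With $s=1$, $t=-1$ we get $|v-w|^2=|v|^2-2\operatorname{Re}\eta+|w|^2\ge(|v|-|w|)^2$.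

(M3) By \eqref{eq:cov}, $\mu_{\pi(g)v}(E)=\|P_E\pi(g)v\|^2=\|P_{g^{-1}E}v\|^2$, so $\mu_{\pi(g)v}=g_*\mu_v$. The density of $g_*\mu_v$ with respect to $g_*\mu$ is $|v|^2\circ g^{-1}$, so its density with respect to $\mu$ is $\rho_g^2\,(|v|^2\circ g^{-1})$.

(M4) Let $Z$ be the set where all $|v_k|$ vanish. Then $\mu_{v_k}(Z)=0$ for all $k$, so $\mu(Z)=0$, and $f=f'$ outside $Z$.
\end{proof}

\subsection*{The distance to the missing fixed point}
For $x\in\mathcal H$ and $a\in A$ let $\delta_a(x)=ax-x\in\mathcal H$.

\begin{lemma}\label{lem:Phi}
For each $x\in\mathcal H$ there is a unique function $\Phi(x)\colon\hat A\to[0,\infty)$ with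
\begin{equation}\label{eq:Phi}
m_a\Phi(x)=|\delta_a(x)|\qquad\text{for all }a\in A.
\end{equation}
For $x,y,v\in\mathcal H$, $s\ge0$ and $g\in G$ we have:
\begin{enumerate}
\item[(D1)] $|\Phi(x)-\Phi(y)|\le|x-y|$, hence $\|\Phi(x)-\Phi(y)\|_2\le\|x-y\|$;
\item[(D2)] $\bigl|\Phi(sv)-s|v|\bigr|\le\Phi(0)$, hence $\Phi(sv)/s\to|v|$ almost everywhere as $s\to\infty$ through the integers;
\item[(D3)] $\Phi(gx)=\sigma(g)\Phi(x)$.
\end{enumerate}
\end{lemma}

If $A$ fixes a point $c$, then $\delta_a(x)=(\pi(a)-1)(x-c)$ and $\Phi(x)=|x-c|$ by (M1). In general $\Phi(x)$ is finite almost everywhere but need not be square integrable.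

\begin{proof}
Uniqueness follows from \eqref{eq:cancel}. For existence, note that
\[
(\pi(a')-1)\delta_a(x)=a'ax-a'x-ax+x
\]
is symmetric in $a,a'$ because $A$ is abelian. By (M1), $m_{a'}|\delta_a(x)|=m_a|\delta_{a'}(x)|$ for all $a,a'\in A$. Enumerate $A=\{a_1,a_2,\dots\}$, let $E_i$ be the set of $\chi$ for which $i$ is the least index with $m_{a_i}(\chi)\ne0$, and put $\Phi(x)=|\delta_{a_i}(x)|/m_{a_i}$ on $E_i$. The sets $E_i$ partition $\hat A\setminus\{1\}$, and on $E_i$
\[
m_a\Phi(x)=\frac{m_a|\delta_{a_i}(x)|}{m_{a_i}}=\frac{m_{a_i}|\delta_a(x)|}{m_{a_i}}=|\delta_a(x)| .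
\]

(D1) We have $\delta_a(x)-\delta_a(y)=(\pi(a)-1)(x-y)$. By (M2) and (M1), $m_a|\Phi(x)-\Phi(y)|=\bigl||\delta_a(x)|-|\delta_a(y)|\bigr|\le m_a|x-y|$. Apply \eqref{eq:cancel}.

(D2) We have $\delta_a(sv)-s(\pi(a)-1)v=\delta_a(0)$. By (M1) and (M2),
\[
m_a\bigl|\Phi(sv)-s|v|\bigr|=\bigl||\delta_a(sv)|-|s(\pi(a)-1)v|\bigr|\le|\delta_a(0)|=m_a\Phi(0).
\]
Apply \eqref{eq:cancel}, and divide by $s$; the function $\Phi(0)$ is finite.

(D3) Let $a'=g^{-1}ag\in A$. Then $\delta_a(gx)=ga'x-gx=\pi(g)\delta_{a'}(x)$, so by (M3), \eqref{eq:Phi} and \eqref{eq:sigma},
\[
m_a\Phi(gx)=\sigma(g)\bigl(m_{a'}\Phi(x)\bigr)=(m_{a'}\circ g^{-1})\,\sigma(g)\Phi(x).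
\]
Since $(g^{-1}\chi)(a')=\chi(ga'g^{-1})=\chi(a)$, we have $m_{a'}\circ g^{-1}=m_a$. Apply \eqref{eq:cancel}.
\end{proof}

\subsection*{The contradiction}
\emph{Step 1: $\sigma(q)|v|=|v|$ for all $q\in G$ and $v\in\mathcal H$.} This corresponds to the statement that $G$ fixes every index $j$ in the model. Fix $q$ and put
\[
C(x)=\|\Phi(qx)-\Phi(x)\|_2 .
\]
By (D1), $C(x)\le\|qx-x\|<\infty$ and $|C(x)-C(y)|\le\|qx-qy\|+\|x-y\|=2\|x-y\|$. For $g\in G$ write $qg=gqn$ with $n=q^{-1}g^{-1}qg\in[G,G]$. Here, and only here, we use that $[G,G]$ commutes with $A$: it gives $\sigma(n)=1$. Repeated use of (D3) yields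
\[
\Phi(qgx)=\Phi(gqnx)=\sigma(g)\sigma(q)\sigma(n)\Phi(x)=\sigma(g)\sigma(q)\Phi(x)=\sigma(g)\Phi(qx),
\]
so $C(gx)=\|\sigma(g)(\Phi(qx)-\Phi(x))\|_2=C(x)$ by \eqref{eq:sigma}. By Lemma~\ref{lem:basic}(b), $C$ is a constant $\gamma$. For integers $s\ge1$ the functions
\[
f_s=\sigma(q)\frac{\Phi(sv)}s-\frac{\Phi(sv)}s=\frac1s\bigl(\Phi(q(sv))-\Phi(sv)\bigr)
\]
have $L^2$-norm $\gamma/s$. By (D2), $\Phi(sv)/s\to|v|$ outside a null set $Z$, so $f_s\to\sigma(q)|v|-|v|$ outside the null set $Z\cup qZ$. Fatou's lemma gives $\bigl\|\sigma(q)|v|-|v|\bigr\|_2\le\liminf_s\gamma/s=0$.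

\medskip
\emph{Step 2: $\Phi(gx)=\Phi(x)$ for all $g\in G$ and $x\in\mathcal H$.} Step 1 concerns square-integrable functions $|v|$, and $\Phi(x)$ is not of this form; but $m_a\Phi(x)$ is. To move $m_a$ past $\sigma(g)$ we need $m_a\circ g^{-1}=m_a$. For $v\in\mathcal H$ apply Step 1 to $(\pi(a)-1)v\in\mathcal H$ and to $v$:
\[
m_a|v|=\sigma(g)(m_a|v|)=(m_a\circ g^{-1})\,\sigma(g)|v|=(m_a\circ g^{-1})|v| .
\]
By (M4), $m_a\circ g^{-1}=m_a$. Now Step 1 for the vector $\delta_a(x)$ gives
\[
m_a\,\sigma(g)\Phi(x)=\sigma(g)\bigl(m_a\Phi(x)\bigr)=\sigma(g)|\delta_a(x)|=|\delta_a(x)|=m_a\Phi(x)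
\]
for all $a\in A$. By \eqref{eq:cancel} and (D3), $\Phi(gx)=\sigma(g)\Phi(x)=\Phi(x)$.

\medskip
\emph{Step 3.} In the model we concluded by projecting to one $\mathcal H_j$. Here we use minimality once more. The function $x\mapsto\|\Phi(x)-\Phi(0)\|_2$ is finite and continuous by (D1), invariant by Step 2, and zero at $0$. So it vanishes, and $\Phi(x)=\Phi(0)$ for all $x$. By (D2), $|v|=\lim_s\Phi(sv)/s=\lim_s\Phi(0)/s=0$ for every $v\in\mathcal H$, hence $\|v\|=0$. This contradicts $\mathcal H\ne0$ and completes the proof of Proposition~\ref{prop:key}. \qed

\medskip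
Countability of $G$ was used to construct $\mu$ and to combine the almost-everywhere relations indexed by $A$; commutativity of $A$ gave the spectral measure and the existence of $\Phi$; normality of $A$ gave the operators $\sigma(g)$ and (D3).

\section{Nilpotent-by-abelian groups and polycyclic groups}\label{sec:nilab}

\begin{proof}[Proof of Theorem~\ref{thm:nilab}]
We prove $\pi(N)=1$ by induction on the nilpotency class of $N$, using that for a nilpotent group $N\ne1$ the quotient by the center $Z(N)$ has smaller class. The case $N=1$ is trivial. Let $N\ne1$ and $A=Z(N)$. Then $A$ is characteristic in $N$, hence normal in $G$, and it commutes with $[G,G]$, which lies in $N$ because $G/N$ is abelian. By Proposition~\ref{prop:key}, $\pi(A)=1$. Let $W$ be the closed span of $b(A)$. By Lemma~\ref{lem:normal}, $W$ is $\pi(G)$-invariant and $\pi(n)b(a)=b(nan^{-1})=b(a)$ for $n\in N$, $a\in A$, so $\pi(N)$ is trivial on $W$. The projected action on $W^\perp$ is a minimal action of $G/A$ by Lemmas~\ref{lem:basic}(c) and~\ref{lem:normal}. The group $G/A$ has the nilpotent normal subgroup $N/A$ of smaller class, with abelian quotient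 $G/N$. By induction $\pi(N)$ is trivial on $W^\perp$.

Now let both ranks be finite. By Lemma~\ref{lem:normal}, $b|_N$ is a homomorphism to an abelian group, so it factors through $N^{ab}$, and the span $U$ of $b(N)$ has dimension at most $\operatorname{rk}N^{ab}$ by Lemma~\ref{lem:rank}(a). The projected action on $U^\perp$ is a minimal action of the abelian group $G/N$. By Lemma~\ref{lem:abelian} it is given by a homomorphism $G/N\to U^\perp$ with dense image, so $\dim U^\perp\le\operatorname{rk}(G/N)$ by Lemma~\ref{lem:rank}(a).
\end{proof}

We use the following standard facts. Polycyclic groups are finitely generated, hence countable, and their subgroups and quotients are polycyclic. By Mal'cev's theorem (see \cite{Segal} or \cite[\S15.1]{Robinson}), a polycyclic group is nilpotent-by-abelian-by-finite: it has a subgroup $G_1$ of finite index with a nilpotent normal subgroup $N'$ such that $G_1/N'$ is abelian. Then $[G_1,G_1]\subset N'$ is nilpotent. Consequently,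
\begin{equation}\label{eq:malcev}
\begin{gathered}
\text{a virtually polycyclic group has a polycyclic subgroup $G_1$}\\
\text{of finite index with $[G_1,G_1]$ nilpotent.}
\end{gathered}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Let $G$ be countable with $G_1$ and $N$ as in the second statement, and let $G$ act minimally on $\mathcal H$. By Lemma~\ref{lem:basic}(d), $G_1$ acts minimally, and Theorem~\ref{thm:nilab} gives $\dim\mathcal H<\infty$. If $G$ is virtually polycyclic, it is countable; take $G_1$ as in \eqref{eq:malcev} and $N=[G_1,G_1]$. Both $G_1$ and $N$ are finitely generated, so $G_1/N$ and $N^{ab}$ have finite rank.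
\end{proof}

\section{The criterion for minimality}\label{sec:criterion}

\begin{proof}[Proof of Theorem~\ref{thm:class}(1)]
By Theorem~\ref{thm:poly}, $n<\infty$. Take $G_1$ as in \eqref{eq:malcev}. It acts minimally, and Theorem~\ref{thm:nilab} with $N=[G_1,G_1]$ shows that $\pi(G_1)$ is abelian. Its closure $S$ in $O(\mathcal H)$ is a closed subgroup of a compact Lie group, hence a compact abelian Lie group. The identity component $T$ of $S$ is a torus; it is open in $S$ and, by compactness, of finite index. So $G_2=G_1\cap\pi^{-1}(T)$ has finite index in $G$, and $\pi(G_2)=\pi(G_1)\cap T$ is dense in $T$ because $T$ is open in $S$.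
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(2)]
Let $T$ be the torus in which $\pi(G_2)$ is dense. The subspaces $V_0,V_1$ are $\pi(G_2)$-invariant, $V_0$ is the space of $T$-fixed vectors, and $G_2$ acts on $V_0$ by translations through the homomorphism $b_0|_{G_2}$.

Suppose that $b_0(G_2)$ and $b_1(L)$ are dense, and let $y=y_0+y_1$ with $y_i\in V_i$ and $\varepsilon>0$. Choose $g\in G_2$ with $\|b_0(g)-y_0\|<\varepsilon$, and then $l\in L$ with $\|b_1(l)-(y_1-b_1(g))\|<\varepsilon$. As $l$ is the translation by $b_1(l)$, the point $lg0=b_0(g)+b_1(g)+b_1(l)$ is within $2\varepsilon$ of $y$. So $G0$ is dense, and Lemma~\ref{lem:basic}(a) applies.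

Conversely, let the action be minimal. Then $G_2$ acts minimally on $\mathcal H$, on $V_0$ and on $V_1$, by Lemma~\ref{lem:basic}(d) and (c). In particular $b_0(G_2)$ is dense in $V_0$. It remains to find enough pure translations along $V_1$, and we may assume $V_1\ne0$.

We first choose an element that rotates all of $V_1$. The space $V_1\otimes\mathbb C$ is a sum of lines on which $T$ acts by characters, all nontrivial since $V_1$ contains no nonzero $T$-fixed vector. The kernel of a nontrivial character is a proper closed subgroup. It has empty interior, for a subgroup with an interior point is open, hence also closed, hence all of the connected group $T$. So the complement of these finitely many kernels is open and dense in $T$, and it contains $\pi(q)$ for some $q\in G_2$. Then $\pi(q)-1$ is invertible on $V_1$.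

Let $K=G_2\cap\ker\pi$. Since $\pi(G_2)$ is abelian, $[G_2,G_2]\subset K$: commutators act by translations. The displacement of $q$ is therefore invariant modulo these translations. Let $M$ be the closure of $b_1(K)$, a closed subgroup of $V_1$, which is $\pi(G_2)$-invariant by Lemma~\ref{lem:normal}. For the projected action on $V_1$ consider the continuous function
\[
D(x)=\operatorname{dist}(qx-x,M).
\]
For $g\in G_2$ write $qg=gqk$ with $k=q^{-1}g^{-1}qg\in K$. Then $qgx=gq(x+b_1(k))=gqx+\pi(gq)b_1(k)$, so
\[
qgx-gx=\pi(g)(qx-x)+\pi(gq)b_1(k)\in\pi(g)(qx-x)+M .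
\]
As $M$ is a subgroup preserved by the isometry $\pi(g)$, we get $D(gx)=D(x)$. So $D$ is constant. The map $x\mapsto qx-x=(\pi(q)-1)x+b_1(q)$ is a bijection of $V_1$. It takes the value $0\in M$, so $D=0$; thus all its values lie in the closed set $M$, and $M=V_1$.

Elements of $K$ may also translate along $V_0$; a commutator with $q$ removes this. For $k\in K$, Lemma~\ref{lem:normal} shows that $qkq^{-1}k^{-1}\in K$ is the translation of $\mathcal H$ by $(\pi(q)-1)b(k)=(\pi(q)-1)b_1(k)\in V_1$. So $qkq^{-1}k^{-1}\in L$ and $b_1(L)\supset(\pi(q)-1)b_1(K)$. The latter set is the image of a dense set under an invertible linear map of $V_1$, so it is dense.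
\end{proof}

\section{Dimension and Hirsch length}\label{sec:hirsch}

We prove Theorem~\ref{thm:class}(3). Recall that $h(H)=h(L)+h(H/L)$ for a normal subgroup $L$ of a polycyclic group $H$, and that $h(B)=\operatorname{rk}B$ for a finitely generated abelian group $B$. In particular $h(H)\ge\operatorname{rk}B$ if $H$ maps onto $B$.

\subsection*{The bounds}
Let the action be minimal. Take $G_2$ and $T$ from the proof of part (1); this $G_2$ is polycyclic and $h(G)=h(G_2)$. Let $V_0,V_1,L$ be as in part (2) and $d_i=\dim V_i$. The subgroup $L$ is the intersection of the kernels of two homomorphisms on $G_2$, so it is normal in $G_2$. If $V_1=0$, then $\pi(G_2)=1$ and $\pi(G)$ is finite. If $V_1\ne0$, then $T\ne1$ and $\pi(G_2)$, being dense in a nontrivial torus, is infinite. So $\pi(G)$ is infinite if and only if $V_1\ne0$.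

If $V_1=0$, then $b_0\colon G_2\to\mathcal H$ is a homomorphism with dense image, and Lemma~\ref{lem:rank}(b) gives $h(G_2)\ge\operatorname{rk}b_0(G_2)\ge n+1$.

Let $V_1\ne0$. We show that $h(L)\ge d_1+2$ and $h(G_2/L)\ge d_0+1$; then $h(G)\ge n+3$, which implies both bounds. Density of $b_1(L)$ alone gives $h(L)\ge d_1+1$. The extra unit comes from arithmetic: a rotation of infinite order that preserves a finitely generated group of translations is induced by an integral matrix, and such a matrix must expand and contract some further directions.

The group $\pi(G_2)$ is infinite, abelian and finitely generated, so there is $q\in G_2$ with $\pi(q)$ of infinite order. As $\pi(q)$ is trivial on $V_0$, its restriction $R$ to $V_1$ has infinite order. An orthogonal map is diagonalizable over $\mathbb C$ with eigenvalues of modulus $1$, so some eigenvalue $\lambda$ of $R$ is not a root of unity. Let $\Gamma=b_1(L)$. It is a finitely generated torsion-free quotient of $L$, so $\Gamma\cong\mathbb Z^r$ with $r\le h(L)$, and it is dense in $V_1$ by part (2). From $qLq^{-1}=L$ and Lemma~\ref{lem:normal} we get $R\Gamma=\Gamma$. Let $Q\in GL_r(\mathbb Z)$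 be the matrix of $R|_\Gamma$ in a $\mathbb Z$-basis. The linear map $\Gamma\otimes\mathbb R\to V_1$ induced by the inclusion is onto, since $\Gamma$ spans $V_1$, and it intertwines $Q$ with $R$. Hence the characteristic polynomial of $R$ divides that of $Q$: the $d_1$ eigenvalues of $R$, all of modulus $1$, occur with multiplicity among the $r$ eigenvalues of $Q$. Kronecker's theorem states that if all roots of a monic integer polynomial have modulus $1$, they are roots of unity. Since $\lambda$ is an eigenvalue of $Q$, some eigenvalue of $Q$ has modulus different from $1$. As $|\det Q|=1$, there is one of modulus greater than $1$ and one of modulus less than $1$. So $h(L)\ge r\ge d_1+2$.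

Both $b_0|_{G_2}$ and $\pi|_{G_2}$ factor through $G_2/L$. If $d_0>0$, then $b_0(G_2)$ is dense in $V_0$ and has rank at least $d_0+1$ by Lemma~\ref{lem:rank}(b). If $d_0=0$, we use that $\pi(G_2)$ has rank at least $1$. In both cases $h(G_2/L)\ge d_0+1$.

\subsection*{Sharpness}
Example~\ref{ex:translations} has $h(\mathbb Z^{n+1})=n+1$, so the first bound is attained for all $n\ge1$.

For the second bound and $n=2$, the proof above tells us what to look for: a rotation of $\mathbb C$ by a number $\lambda$ that is a root of a monic integer polynomial of degree $4$ with constant term $\pm1$, with two roots on the unit circle and two off it. Take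
\[
p(x)=x^4-x^3-x^2-x+1 .
\]
With $y=x+x^{-1}$ we have $x^2+x^{-2}=y^2-2$, so $x^{-2}p(x)=y^2-y-3$, with roots $y_\pm=(1\pm\sqrt{13})/2$. The roots of $p$ are the solutions of $x^2-y_\pm x+1=0$. Since $y_+>2$, it gives two distinct positive real roots with product $1$, both of modulus different from $1$. Since $-2<y_-<2$, it gives two complex conjugate non-real roots with product $1$, both of modulus $1$. Let $\lambda$ be one of them.

The field $\mathbb Q(\lambda)$ contains $y_-=\lambda+\lambda^{-1}$, hence $\mathbb Q(\sqrt{13})$, and $\lambda$ has degree $2$ over this real field because $\lambda\notin\mathbb R$. So $\lambda$ has degree $4$ over $\mathbb Q$ and $p$ is its minimal polynomial. The conjugates of a root of unity have modulus $1$, so $\lambda$ is not a root of unity. The ring $\Gamma=\mathbb Z[\lambda]\cong\mathbb Z[x]/(p)$ has the $\mathbb Z$-basis $1,\lambda,\lambda^2,\lambda^3$, and $\lambda\Gamma=\Gamma$ because $\lambda^{-1}=1+\lambda+\lambda^2-\lambda^3\in\Gamma$.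

The group $\Gamma$ is dense in $\mathbb C$. Recall that a closed subgroup of $\mathbb R^d$ is the direct sum of its identity component, which is a linear subspace, and a discrete subgroup, and that discrete subgroups of $\mathbb R^d$ have rank at most $d$. The identity component of $\overline\Gamma$ is a real subspace of $\mathbb C$ invariant under multiplication by $\lambda$. It is not a line, since $\lambda\notin\mathbb R$. It is not $0$, since otherwise $\Gamma$ would be discrete of rank $4$ in $\mathbb R^2$. So it is $\mathbb C$.

For $d\ge0$ let $\tau_1,\dots,\tau_{d+1}$ generate a dense subgroup of $\mathbb R^d$, as in Example~\ref{ex:translations} (for $d=0$, $\tau_1=0$). Let $G=\Gamma\rtimes\mathbb Z^{d+1}$, where the first generator of $\mathbb Z^{d+1}$ acts on $\Gamma$ by multiplication by $\lambda$ and the others act trivially; thus $(\gamma,k)(\gamma',k')=(\gamma+\lambda^{k_1}\gamma',k+k')$. As an extension of $\mathbb Z^{d+1}$ by $\mathbb Z^4$, the group $G$ is polycyclic with $h(G)=d+5$. Let $(\gamma,k)$ act on $\mathbb C\oplus\mathbb R^d$ by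
\[
(z,w)\longmapsto\Bigl(\lambda^{k_1}z+\gamma,\ w+\sum_{j=1}^{d+1}k_j\tau_j\Bigr).
\]
These maps are isometries since $|\lambda|=1$, and they compose according to the group law, because $\lambda^{k_1}(\lambda^{k_1'}z+\gamma')+\gamma=\lambda^{k_1+k_1'}z+(\gamma+\lambda^{k_1}\gamma')$. The orbit of $0$ is $\Gamma\times\langle\tau_1,\dots,\tau_{d+1}\rangle$, which is dense, so the action is minimal. The group $\pi(G)$ is generated by the rotation by $\lambda$ and is infinite, and $n=d+2=h(G)-3$. Thus the second bound is attained for all $n\ge2$, and the proof of Theorem~\ref{thm:class} is complete. \qed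

\begin{thebibliography}{9}

\bibitem{AIA}
\emph{Affine isometric actions on Hilbert spaces and amenability},
\texttt{https://www.unine.ch/\allowbreak files/\allowbreak live/\allowbreak sites/\allowbreak math/\allowbreak files/\allowbreak shared/\allowbreak documents/\allowbreak articles/\allowbreak ESIValette.pdf}

\bibitem{Robinson}
Robinson, \emph{A Course in the Theory of Groups}.

\bibitem{Segal}
Segal, \emph{Polycyclic Groups}.

\end{thebibliography}
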